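# Unbounded mean backlog for every back-off sequence

## 1. The two theorems

**Theorem 1.** Let time be slotted, $t=0,1,2,\dots$. Let the numbers of new packets arriving in the successive slots be i.i.d., equal to $j$ with probability $c_j$, with finite mean $\lambda>0$ and with $c_0>0$, $c_1>0$, $1-c_0-c_1>0$. Let $f_k\in(0,1]$, $k\ge1$, be an arbitrary sequence. Call a packet that has suffered exactly $k$ collisions a class-$k$ packet. A new packet (class $0$) is transmitted in the slot after its arrival; a class-$k$ packet with $k\ge1$ is transmitted in each slot, independently, with probability $f_k$. If exactly one packet is transmitted in a slot, it leaves the system. If two or more are transmitted, they collide and each moves up one class. Packets not transmitted keep their class. The system starts empty, and $N_k^t$ is the number of class-$k$ packets at time $t$. Then $E\sum_{i\ge1}N_i^t$ is nondecreasing in $t$, and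
$$\lim_{t\to\infty}E\sum_{i=1}^\infty N_i^t=\infty. \tag{1}$$

**Theorem 2.** Under the same assumptions, $P\big(\sum_{i\ge1}N_i^t\ge n\big)\to1$ as $t\to\infty$, for every $n$. In particular the empty state of the Markov chain $(N_k^t)_{k\ge0}$ is not positive recurrent.

The question behind Theorem 1 comes from "Instability Conditions Arising in Analysis of Some Multiaccess Protocols". There (1) is a known result when $\inf_k f_k>0$, and it is conjectured that (1) holds also when $f_k\in(0,1)$ and $\inf_kf_k=0$. Theorem 1 contains this statement, so the conjecture is true. Theorem 2 is a strengthening that the question does not need.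

## 2. Unpacking the statement, and the cases one can do by hand

Think of a radio channel shared by infinitely many users, each with one packet. Two simultaneous messages destroy each other. A user who has collided $k$ times becomes cautious and retries with probability $f_k$ per slot. The theorem says that no choice of the numbers $f_k$, however clever, keeps the mean number of waiting packets bounded, however small the arrival rate.

**Notation.** Let $A_t$ ($t\ge1$) be the number of packets whose first transmission is in slot $t$, i.e. the arrivals of slot $t-1$. Such a packet is *born* in slot $t$. The $A_t$ are i.i.d. with law $(c_j)$. Put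
$$p=P(A\ge1)=1-c_0,\qquad \gamma=P(A\ge2)=1-c_0-c_1,\qquad 0<\gamma<p<1.$$
Let $B_t$ be the number of packets born in slots $1,\dots,t$ that have not left by the end of slot $t$. All of them have class at least $1$, so $\sum_{i\ge1}N_i^{t+1}=B_t$, and Theorem 1 says $EB_t\uparrow\infty$. Clearly $EB_t\le\lambda t<\infty$.

Since each success removes one packet,
$$EB_t=\lambda t-\sum_{u=1}^tP(\text{success in slot }u).$$
For example $EB_1=\lambda-c_1$, because slot 1 is a success exactly when $A_1=1$.

If $\lambda>1$, then $EB_t\ge(\lambda-1)t$ because there is at most one success per slot, and Theorem 1 is immediate. If $f_k=1$ for all $k$, then from the first slot with two or more births on, the packets born there transmit in every slot and collide in every slot. Nobody ever leaves again, and $B_t$ grows like $\lambda t$. The work is in small $\lambda$ and small $f_k$: cautious users leave the channel quiet, and quiet slots allow successes.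

A good test example is $f_k=2^{-k}$ with Poisson arrivals of small mean $\lambda$. We call it binary back-off and return to it several times.

Two more pieces of notation. Put $W(k)=\sum_{j=1}^k1/f_j$, $W(0)=0$; since a geometric variable with parameter $f_j$ has mean $1/f_j$, this is the mean age at which a packet that always collides makes its $k$-th retransmission. For binary back-off, $W(k)=2^{k+1}-2$. The logarithm $\log$ is natural.

## 3. Two tail bounds

We need two exponential bounds with explicit constants.

*Few transmissions.* Let $Z$ be a sum of independent indicators with success probabilities $q_i$ and total mean $\mu$. Then $Ee^{-Z}=\prod(1-q_i(1-e^{-1}))\le e^{-(1-1/e)\mu}$. Since $1-1/e\ge\frac12$, Markov's inequality gives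
$$P(Z\le1)=P(e^{-Z}\ge e^{-1})\le e\,Ee^{-Z}\le e^{1-\mu/2}. \tag{2}$$

*Lower deviations of small summands.* Let $\Sigma$ be a finite sum of independent variables with values in $[0,\varepsilon]$. Then
$$P\big(\Sigma\le\tfrac12E\Sigma\big)\le e^{-E\Sigma/(8\varepsilon)}. \tag{3}$$
By scaling take $\varepsilon=1$. The function $e^{-x\log2}$ is convex and equals $1-\frac x2$ at $x=0$ and $x=1$, so $e^{-x\log2}\le1-\frac x2$ on $[0,1]$. Hence $Ee^{-\Sigma\log2}\le\prod(1-\frac12EX_i)\le e^{-E\Sigma/2}$, where $X_i$ are the summands. By Markov's inequality the probability in (3) is at most $\exp\big(\frac{\log2}{2}E\Sigma-\frac12E\Sigma\big)$, and $\frac12-\frac{\log2}2>\frac18$.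

In (3) the exponent improves when $\varepsilon$ is small. This will decide how we split into cases.

## 4. Trajectories, jam classes and the coupling

We put all randomness into data that do not depend on who collides with whom.

**Definition (trajectory).** A *trajectory* is a sequence of independent variables $G_1,G_2,\dots$ with $P(G_k=n)=f_k(1-f_k)^{n-1}$, $n\ge1$, together with $\tau_0=0$ and $\tau_i=G_1+\dots+G_i$.

Attach to each slot $s$ an infinite list $Y_s$ of i.i.d. trajectories, independent of everything else. The packets born in slot $s$ are the first $A_s$ entries of the list. A packet born in slot $s$ has *potential transmission times* $s+\tau_0<s+\tau_1<\cdots$. It transmits at these times until it is, for the first time, the only alive packet transmitting; then it is removed. A class-$k$ packet waits a geometric($f_k$) time for its next transmission, whatever the other packets do. So this is exactly the model.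

**Definition (jam class).** The *jam class* of a packet born in $s$, just before slot $s+v$ ($v\ge1$), is the $k\ge1$ with $\tau_{k-1}<v\le\tau_k$. For a packet not yet removed this is its class. The jam class is defined also after removal: it is the class the packet would have if it had always collided.

For example, let $G_1=2$, $G_2=1$, $G_3=4$, so $\tau_1=2,\tau_2=3,\tau_3=7$. The potential transmissions are in slots $s,s+2,s+3,s+7,\dots$. The jam class is $1$ before slots $s+1,s+2$; it is $2$ before slot $s+3$; it is $3$ before slots $s+4,\dots,s+7$.

**Lemma 1.** Let $S\subseteq S'$ be two sets of packets with the same trajectories, each run as a system of its own, and suppose that the alive sets before some slot satisfy $R\subseteq R'$. Then this inclusion persists forever.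

*Proof.* Packets of $S$ born in the current slot also lie in $S'$, so newborn packets preserve the inclusion; include them in $R,R'$. Suppose $b\in R$ is removed in the $S'$-system in this slot. Then $b$ is the only transmitter in $R'$. As $b\in R\subseteq R'$ and transmissions of alive packets are given by the common trajectories, $b$ is the only transmitter in $R$. So $b$ is removed in the $S$-system too. $\square$

More packets can only help everybody stay alive. In particular, drop all packets born in slot 1: the number alive after slot $t+1$ then has the law of $B_t$ and is at most $B_{t+1}$. So $B_{t+1}$ stochastically dominates $B_t$; hence $EB_t$ is nondecreasing, and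
$$M:=\lim_{t\to\infty}EB_t\in[0,\infty]$$
exists. Theorem 1 is the statement $M=\infty$.

## 5. A jam that loses nobody

The first thing to try is to find an event of positive probability on which there is a collision in every slot. The backlog is then the full number of arrivals.

For the system started empty, let $V_u$ be the number of packets born in slots $1,\dots,u-1$ that have a potential transmission in slot $u$, and put $b(u)=P(V_u\le1)$. Then $V_1=0$, so $b(1)=1$. Dropping the packets of the first slot shows that $b$ is nonincreasing. Define
$$\Phi(n)=\log(1/\gamma)\sum_{u=1}^nb(u),\qquad\Phi(0)=0,$$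
extended linearly between integers. Its increments are nonnegative and nonincreasing, so $\Phi$ is nondecreasing and concave; and $\Phi(1)=\log(1/\gamma)$. Let
$$E_n=\{\text{for each }u\le n:\ V_u\ge2\ \text{ or }\ A_u\ge2\}.$$
On $E_n$, no packet is removed in slots $1,\dots,n$, and at least two alive packets transmit in each of these slots. Indeed, by induction on $u$: if nobody was removed before slot $u$, all $V_u$ old packets with a potential transmission transmit, together with the $A_u$ newborn ones, and at least one of these numbers is $\ge2$.

As an illustration, $P(E_1)=\gamma=e^{-\Phi(1)}$. For $n=2$, $V_2$ is binomial$(A_1,f_1)$ given $A_1$; if $f_1=1$, then $V_2=A_1$, so $b(2)=1-\gamma$ and $P(E_2)=\gamma\ge\gamma^{2-\gamma}=e^{-\Phi(2)}$.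

**Lemma 2.** $P(E_n)\ge e^{-\Phi(n)}$.

*Proof.* The idea is to pay a factor $\gamma$ only in slots that need help, and to compare with a modified process that receives help exactly there.

**Step 1: helped arrivals.** Let $A'_u=A_u$ if $A_u\ge2$; otherwise let $A'_u$ be an independent variable with the law of $A$ given $A\ge2$. Then $A'_u\ge A_u$, and for $j\ge2$
$$P(A_u'=j)=c_j+(1-\gamma)\frac{c_j}{\gamma}=\frac{c_j}{\gamma}.$$
The pairs $(A_u,A_u')$ are i.i.d. and independent of the lists. Define recursively $\hat A_u=A_u$ if $\hat V_u\ge2$ and $\hat A_u=A_u'$ if $\hat V_u\le1$, where $\hat V_u$ is computed from $\hat A_1,\dots,\hat A_{u-1}$ and the same lists. Let $\hat\nu=\#\{u\le n:\hat V_u\le1\}$ and $\nu=\#\{u\le n:V_u\le1\}$.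

**Step 2: change of measure.** Fix the lists. The path $(\hat A_1,\dots,\hat A_n)$ always satisfies the constraint defining $E_n$. For a path $a=(a_1,\dots,a_n)$ that satisfies it, let $\nu(a)$ be the number of $u\le n$ at which the value of $V_u$ computed from $a$ is at most $1$. At each such $u$ we have $a_u\ge2$, and the hat-process takes the value $a_u$ with probability $c_{a_u}/\gamma$; at the other $u$ it does so with probability $c_{a_u}$. Hence the hat-probability of $a$ is its original probability times $\gamma^{-\nu(a)}$. Summing over the paths that satisfy the constraint and averaging over the lists, $P(E_n)=E\gamma^{\hat\nu}$.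

**Step 3: comparison.** By induction on $u$, $\hat A_u\ge A_u$ and $\hat V_u\ge V_u$, because the hat-process uses at least as many entries of each list. So $\hat\nu\le\nu$. By Jensen's inequality,
$$P(E_n)\ge E\gamma^\nu\ge\gamma^{E\nu}=\gamma^{\sum_{u\le n}b(u)}=e^{-\Phi(n)}.\qquad\square$$

*When this is enough.* Suppose $\inf_kf_k=f^*>0$. Look only at the first packet of each slot. Whatever its past, it has a potential transmission in any given later slot with probability at least $f^*$. So $V_u$ is at least a sum of independent indicators of total mean at least $pf^*(u-1)$. By (2), $b(u)\le e^{1-pf^*(u-1)/2}$, which is summable, so $\Phi(\infty):=\lim\Phi(n)<\infty$. On $E_T$ nobody is removed through slot $T$, and with probability tending to $1$ at least $pT/2$ packets are born by then. Hence $EB_T\ge\frac{pT}2\big(e^{-\Phi(\infty)}-o(1)\big)\to\infty$. This is the case $\inf f_k>0$.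

*Where it stops.* Take $f_k=2^{-k}$. Let $q_v$ be the probability that a packet has a potential transmission at age $v\ge1$. Then $q_v\le\frac12$, and
$$\sum_{v=1}^nq_v=\sum_{i\ge1}P(\tau_i\le n)\le\sum_{i\ge1}P(G_i\le n)\le\sum_{i\ge1}\min(1,n2^{-i})\le\log_2n+2.$$
For $0\le q\le\frac12$, concavity of the logarithm gives $1-q\ge4^{-q}$, and $E(1-q)^A\ge(1-q)^\lambda$ by Jensen. So for $u\ge2$
$$b(u)\ge P(V_u=0)=\prod_{v=1}^{u-1}E(1-q_v)^{A}\ge4^{-\lambda(\log_2(u-1)+2)}=16^{-\lambda}(u-1)^{-2\lambda}. \tag{4}$$
For $\lambda<\frac12$ this gives $\Phi(n)\ge\log(1/\gamma)\,16^{-\lambda}(n-1)^{1-2\lambda}\to\infty$. The bound of Lemma 2 tends to zero, and the argument yields no jam of infinite length. When $f_k\to0$ the number of transmissions in a jam may grow only logarithmically, and quiet slots then keep occurring.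

Lemma 2 is still useful for jams of *finite* length, and that is how we use it next.

## 6. One packet carried up by local jams

The second approach needs no global jam. A packet that reaches class $k$ stays there about $1/f_k$ slots. If $f_k$ is very small, even a small chance of reaching class $k$ contributes a lot to the mean backlog.

*The simplest version.* Let $x$ be the first packet of slot $\sigma$. Suppose $A_\sigma\ge2$, and $A\ge2$ in each of the slots $\sigma+\tau_1,\dots,\sigma+\tau_{k-1}$. Then $x$ collides at its transmissions number $0,\dots,k-1$. Given the trajectory this has probability $\gamma^k$, and $x$ is then present for $G_k$ slots in class $k$, with $EG_k=1/f_k$. Summing over $\sigma$ suggests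
$$M\ge\gamma^k/f_k\qquad\text{for all }k\ge1, \tag{5}$$
which we prove below as a special case. For $f_k=1/k!$ this already gives $M=\infty$. For binary back-off it gives $(2\gamma)^k$, which is useless when $\gamma<\frac12$.

The factor $\gamma$ per transmission is wasteful. We improve it by protecting a whole group of consecutive transmissions with one local jam in the sense of Section 5.

**The setting.** Fix $k\ge1$ and a partition of $\{1,\dots,k-1\}$ into $r\ge0$ consecutive blocks $I_i=\{\alpha_i,\dots,\beta_i\}$, and put $w_i=\sum_{j=\alpha_i+1}^{\beta_i}1/f_j$. For a packet born in $\sigma$ with trajectory $\omega$ put $J_i=[\sigma+\tau_{\alpha_i},\sigma+\tau_{\beta_i}]$. These slot intervals are disjoint and lie after $\sigma$. The interval $J_i$ contains the transmissions number $\alpha_i,\dots,\beta_i$; its length is $|J_i|=1+\tau_{\beta_i}-\tau_{\alpha_i}$, with $E|J_i|=1+w_i$. For an interval $J$ of slots let $E(J)$ be the event $E_{|J|}$ for the system that consists only of the packets born in $J$, started at the first slot of $J$.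

For example, let $k=4$ with blocks $\{1\},\{2,3\}$. Then $J_1$ is the single slot $\sigma+\tau_1$, $w_1=0$; and $J_2=[\sigma+\tau_2,\sigma+\tau_3]$ has length $1+G_3$, $w_2=1/f_3$.

**Proposition (block bound).** For every $k$ and every such partition,
$$M\ \ge\ \frac{\gamma}{f_k}\exp\Big(-\sum_{i=1}^r\Phi(1+w_i)\Big). \tag{6}$$

*Proof.*

**Step 1: the tagged packet survives.** Let $x$ be the first packet of slot $\sigma$, and suppose $A_\sigma\ge2$ and all $E(J_i)$ occur. In slot $\sigma$ packet $x$ collides with another newborn packet. In each slot of $J_i$, at least two packets born in $J_i$ are alive and transmit in the system restricted to $J_i$. By Lemma 1 (the restricted system starts from the empty set), they are alive in the full system, so they transmit there. They are different from $x$, which was born in $\sigma\notin J_i$. Hence $x$ collides whenever it transmits in $J_i$. So $x$ survives its transmissions number $0,\dots,k-1$, and it is in the system after every slot $T$ with $\sigma+\tau_{k-1}\le T<\sigma+\tau_k$.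

**Step 2: probability of the protection.** Given $\omega$, the events $\{A_\sigma\ge2\},E(J_1),\dots,E(J_r)$ depend on arrivals and lists of disjoint sets of slots, and the only one concerning slot $\sigma$ depends on $A_\sigma$, not on the list. So they are conditionally independent, with probabilities $\gamma$ and, by Lemma 2, $P(E(J_i)\mid\omega)\ge e^{-\Phi(|J_i|)}$.

**Step 3: sum over birth slots.** There is one tagged packet per slot $\sigma=T-D$. Hence
$$EB_T\ge\sum_{D=0}^{T-1}E\Big[\gamma\,e^{-\sum_i\Phi(|J_i|)};\ \tau_{k-1}\le D<\tau_k\Big].$$
Let $T\to\infty$. The number of $D\ge0$ with $\tau_{k-1}\le D<\tau_k$ is $G_k$, which is independent of the $|J_i|$ (these involve $G_1,\dots,G_{k-1}$ only). So $M\ge\frac\gamma{f_k}E\,e^{-\sum_i\Phi(|J_i|)}$. By Jensen for $e^{-x}$ and then for the concave $\Phi$, the expectation is at least $\exp(-\sum_iE\Phi(|J_i|))\ge\exp(-\sum_i\Phi(1+w_i))$. $\square$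

With singleton blocks, $w_i=0$, $r=k-1$ and $\Phi(1)=\log(1/\gamma)$, so (6) becomes (5).

## 7. The cost of local jams when $f_k$ decays at most exponentially

**Condition (E).** There is $C_0\ge1$ with $f_k\ge e^{-C_0k}$ for all $k\ge1$.

If (E) fails, then for every $C$ we have $f_k<e^{-Ck}$ for infinitely many $k$; otherwise the finitely many exceptions could be absorbed in a larger constant, as $f_k>0$. Taking $C=2\log(1/\gamma)$, (5) gives $M\ge\gamma^{-k}$ for infinitely many $k$, so $M=\infty$. **From now on, until Section 12, assume (E).** Put $C_1=C_0+1$. Then $W(k)\le ke^{C_0k}\le e^{C_1k}$.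

Under (E), a jam of length $n$ costs sublinearly in $n$:

**Lemma 3.** Under (E), with $\kappa=p/(4C_1)\in(0,\frac14]$, there is $C_\Phi$ with $\Phi(x)\le C_\Phi x^{1-\kappa}$ for all real $x\ge1$.

*Proof.* Considering only the first packet of each slot, $V_u$ is at least a sum of independent indicators, one for each birth slot before $u$, with total mean $p\,m(u-1)$, where $m(n)=E\#\{i\ge1:\tau_i\le n\}$. If $n\ge2W(k)$, Markov's inequality gives $P(\tau_k>n)\le\frac12$, so $m(n)\ge kP(\tau_k\le n)\ge k/2$. For $n\ge2$ take $k=\lfloor\log(n/2)/C_1\rfloor$. Then $W(k)\le e^{C_1k}\le n/2$ (for $k=0$ the bound $m(n)\ge0$ is trivial), so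
$$m(n)\ge\frac{\log(n/2)}{2C_1}-\frac12.$$
By (2), for $u\ge3$, $b(u)\le e^{1-pm(u-1)/2}\le e^{1+p/4}\big(\frac{u-1}2\big)^{-\kappa}$. Since $\frac{u-1}2\ge\frac u3$ for $u\ge3$, and $b\le1$, we get $b(u)\le Cu^{-\kappa}$ for all $u\ge1$ with $C=e^{1+p/4}3^\kappa$. Comparing the sum with $\int_0^nx^{-\kappa}dx$, $\Phi(n)\le\log(1/\gamma)\,C\,n^{1-\kappa}/(1-\kappa)$ for integers $n\ge1$. For real $x\ge1$ use $\Phi(x)\le\Phi(\lceil x\rceil)$ and $\lceil x\rceil\le2x$. $\square$

*An example where blocks help.* Let $f_j=e^{-j}$ if $j$ is a power of $2$ (including $1$), and $f_j=\frac12$ otherwise; (E) holds with $C_0=1$. Suppose $\gamma<1/e$. Then (5) gives at most $2\gamma^k$ or $(\gamma e)^k$, both tending to $0$. Now let $k=2^m$ and use the $m$ blocks $\{2^i,\dots,2^{i+1}-1\}$, $0\le i<m$. Here $w_i=2(2^i-1)$, so $1+w_i\le2^{i+1}$, and by Lemma 3 the total cost is at most $C_\Phi\sum_{i<m}2^{(i+1)(1-\kappa)}\le C'k^{1-\kappa}$ for a constant $C'$. So (6) gives $M\ge\gamma\,e^{k-C'k^{1-\kappa}}\to\infty$. The expensive classes start the blocks and contribute nothing to the $w_i$; the others are cheap because one long jam covers them.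

The next lemma is the general version: if small values of $f_j$ are rare among $j\le K$, the total cost is a small multiple of $K$.

**Lemma 4.** Assume (E). Let $A'\ge1$, $0<\varepsilon_0\le\frac12$, let $K\ge1/\varepsilon_0$ be an integer, and suppose $\#\{j\le K:f_j\le\varepsilon\}\le A'\varepsilon K$ for all $\varepsilon\in[\varepsilon_0,1]$. Then for every $1\le k\le K$ there is a partition of $\{1,\dots,k-1\}$ into $r\le K$ consecutive blocks with
$$\sum_i(1+w_i)\le\big(2+A'\log\tfrac1{\varepsilon_0}\big)K,\qquad\sum_i\Phi(1+w_i)\le\delta K,$$
$$\delta=\delta(\varepsilon_0):=C_\Phi(2A'\varepsilon_0)^\kappa\big(2+A'\log\tfrac1{\varepsilon_0}\big)^{1-\kappa}.$$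

*Proof.* Start a new block at $1$ and at each $j\le k-1$ with $f_j\le\varepsilon_0$ (no block if $k=1$). Then $r\le1+A'\varepsilon_0K\le2A'\varepsilon_0K$, since $A'\varepsilon_0K\ge1$; trivially $r\le K$. Non-initial elements of blocks have $f_j>\varepsilon_0$. Writing $1/f_j=1+\int_1^{1/f_j}dy$ and noting that $y\le1/f_j$ means $f_j\le1/y$,
$$\sum_i(1+w_i)\le K+\sum_{j\le K,\,f_j>\varepsilon_0}\frac1{f_j}\le2K+\int_1^{1/\varepsilon_0}\#\{j\le K:f_j\le1/y\}\,dy\le2K+\int_1^{1/\varepsilon_0}\frac{A'K}{y}\,dy,$$
which is $\big(2+A'\log\frac1{\varepsilon_0}\big)K$. By Lemma 3 and Hölder's inequality,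
$$\sum_i\Phi(1+w_i)\le C_\Phi\sum_i(1+w_i)^{1-\kappa}\le C_\Phi\,r^\kappa\Big(\sum_i(1+w_i)\Big)^{1-\kappa}\le\delta K.\qquad\square$$

*Where the block bound stops.* For binary back-off with Poisson arrivals, $\lambda\le\frac14$, no choice of $k$ and blocks makes the right side of (6) large. To see this, note $\gamma\le\lambda^2/2\le\frac1{32}$ (as $P(A\ge2)\le\frac12E[A(A-1)]$), so $\log(1/\gamma)\ge5\log2$. A singleton block costs $\Phi(1)\ge\log2$. A block $\{\alpha,\dots,\beta\}$ with $d=\beta-\alpha\ge1$ has $w=2^{\alpha+1}(2^d-1)\ge4(2^d-1)$. By $b(1)=1$ and (4),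
$$\Phi(1+w)\ge\log(1/\gamma)\big[1+16^{-\lambda}w^{1-2\lambda}\big]\ge5\log2\,\big[1+\tfrac12\sqrt w\,\big]\ge5\log2\,\big[1+\sqrt{2^d-1}\,\big]\ge(d+1)\log2,$$
where the last step uses $2^d\ge1+d+\frac{d(d-1)}2\ge1+\frac{d^2}2$. So each element of $\{1,\dots,k-1\}$ costs at least $\log2$ on average, and the right side of (6) is at most $\gamma2^k2^{-(k-1)}=2\gamma<1$. A different mechanism is needed for such sequences.

## 8. Contention in a jam, and a dichotomy

Go back to global jams, and allow them to lose packets. Suppose nobody has been removed for a long time $t$. For a class $j$ that packets have normally passed by time $t$ (roughly, $W(j)\ll t$), packets enter class $j$ at rate at least $p$ and stay $1/f_j$ slots. So there are at least about $p/f_j$ packets in class $j$, and they contribute about $p$ to the mean number of transmissions. The total contention is then about $p$ times the number of classes already passed. If that is a multiple of $\log t$, even a small one, the success probability at time $t$ is at most a power $t^{-c}$, by (2). This need not be summable, but it tends to $0$, so only $o(T)$ of the roughly $pT$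 packets are lost by time $T$. The jam loses packets and still grows linearly, provided the lost packets do not spoil the contention.

To control that we need concentration with error probability summable in $t$. By (3), if we use only classes with $f_j\le\varepsilon$ and there are $h$ of them, the error is $e^{-ch/\varepsilon}$. So we want $h\ge A\varepsilon\log t$ with $A$ large, for *some* $\varepsilon$, which may depend on $t$. If no $\varepsilon$ works, small values of $f_j$ are rare at every scale, which is the hypothesis of Lemma 4.

**Constants.** Put $A=48/p$ and $A'=2AC_1+1$. (From here on $A$ without index is this constant; arrival numbers carry an index.) The numbers $\kappa,C_\Phi,A,A'$ do not depend on $\varepsilon_0$, and $\delta(\varepsilon_0)\to0$ as $\varepsilon_0\to0$. Fix $\varepsilon_0\in(0,\frac16]$ with $\delta(\varepsilon_0)\le\frac1{16A}$. For integers $t\ge3$ let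
$$K(t)=\max\{k\in\mathbb Z:\ 0\le k\le\log^2t,\ \ 40\,k\,W(k)\log t\le t\}.$$
Since $kW(k)$ increases with $k$, the admissible $k$ form an initial segment. The classes up to $K(t)$ are those that an unremoved packet has, with high probability, passed well before age $t$.

* Case R: there is $t_1\ge3$ such that for every $t\ge t_1$ there exists $\varepsilon=\varepsilon(t)\in[\varepsilon_0,1]$ with $\#\{j\le K(t):f_j\le\varepsilon\}\ge A\varepsilon\log t$.
* Case L: for arbitrarily large $t$, $\#\{j\le K(t):f_j\le\varepsilon\}<A\varepsilon\log t$ for all $\varepsilon\in[\varepsilon_0,1]$.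

Exactly one of these holds, as each is the negation of the other.

*Two examples.* For $f_k=2^{-k}$, $K(t)/\log t\to1/\log2>1$: for $k\ge\log_2 t$ we have $2^{k+1}-2\ge t$ and the second condition fails, while $k=\lfloor(1-\eta)\log_2t\rfloor$ satisfies it for every fixed $\eta\in(0,1)$ and large $t$. All but a fixed number of $j\le K(t)$ satisfy $f_j\le1/A$. So if $\varepsilon_0$ was chosen $\le1/A$, as it may be, Case R holds with $\varepsilon(t)=1/A$.

For the example of Section 7 with $f_{2^m}=e^{-2^m}$, Case L holds. Take $K=2^m$, $t=\lfloor e^K\rfloor$. Then $W(K)\ge e^K\ge t$, so $K(t)\le K-1$, and $\log t\ge K-1$. For $\varepsilon\ge\frac12$ the count is at most $K-1<\frac A2(K-1)\le A\varepsilon\log t$. For $\varepsilon_0\le\varepsilon<\frac12$ only powers of $2$ count, and there are at most $m<A\varepsilon_0(K-1)\le A\varepsilon\log t$ of them once $m$ is large.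

## 9. Case L: small $f_j$ are rare, and a tagged packet suffices

The aim is to find $k\le K\approx\text{const}\cdot\log t$ with $f_k$ exponentially small in $K$, while Lemma 4 makes the cost of reaching class $k$ a much smaller exponential.

Let $t$ be a large time as in Case L and $K=K(t)+1$.

**Step 1: $W(K)$ is large.** Taking $\varepsilon=1$ gives $K(t)<A\log t$, so $K\le A\log t+1\le\log^2t$ for large $t$. Since $K>K(t)$ and $K\le\log^2t$, it is the second condition in the definition of $K(t)$ that fails: $40KW(K)\log t>t$. Hence $W(K)\ge\sqrt t$ for large $t$.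

**Step 2: Lemma 4 applies.** From $\sqrt t\le W(K)\le e^{C_1K}$ we get $\log t\le2C_1K$, so $K\to\infty$ as $t\to\infty$. For $K\ge1/\varepsilon_0$ and $\varepsilon\in[\varepsilon_0,1]$ we have $\varepsilon K\ge1$, and
$$\#\{j\le K:f_j\le\varepsilon\}\le1+A\varepsilon\log t\le1+2AC_1\varepsilon K\le A'\varepsilon K.$$

**Step 3: an exponentially small $f_k$.** From $K-1=K(t)<A\log t$ we get $W(K)\ge\sqrt t\ge e^{(K-1)/(2A)}$. Let $k\le K$ minimize $f$ over $\{1,\dots,K\}$. Then $W(K)\le K/f_k$, so
$$f_k\le K/W(K)\le Ke^{-(K-1)/(2A)}. \tag{7}$$

**Step 4: conclusion.** By (6) with the partition of Lemma 4, whose cost is at most $\delta K\le K/(16A)$, and by (7),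
$$M\ge\frac\gamma K\,e^{(K-1)/(2A)-K/(16A)}.$$
Letting $t\to\infty$ along Case L times, $K\to\infty$ and $M=\infty$.

## 10. Case R: a jam that loses packets and keeps growing

**Proposition 5.** Assume (E). In Case R there is $t_0$ with $P(B_T\ge pT/4)\ge\frac12\gamma^{t_0}$ for all large $T$.

The proof starts the jam by brute force for $t_0$ slots, and then shows that with probability at least $\frac34$ the contention never drops below a prescribed level.

**Step 1: the level $\zeta_t$ and the starting time $t_0$.** For $t\ge t_1$ let $\varepsilon=\varepsilon(t)$, $K=K(t)$, $H_t=\{j\le K(t):f_j\le\varepsilon(t)\}$. This set is nonempty, so $K\ge1$. Let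
$$\zeta_t=\tfrac p8|H_t|\ \ge\ \tfrac{pA}8\,\varepsilon(t)\log t=6\,\varepsilon(t)\log t\ \ge\ 6\varepsilon_0\log t. \tag{8}$$
Fix $t_0\ge\max(t_1,3)$ such that for all $t\ge t_0$
$$2e\log^2t\,\big[e\,t^{-19}+2t^{-3\varepsilon_0}\big]\le p/16, \tag{9}$$
which is possible because the left side tends to $0$.

**Step 2: reduction to a thinner system.** We replace the full system by one with at most one birth per slot, whose contention is a sum of small independent terms.

The event $\{A_u\ge2\ \forall u\le t_0\}$ has probability $\gamma^{t_0}$, and on it there is no success in slots $\le t_0$. Conditionally on it, the arrivals in slots $\le t_0$ are i.i.d. with probabilities $c_j/\gamma$, $j\ge2$. This is the law of the $A_u'$ in the proof of Lemma 2, so they can be coupled to be at least as numerous as unconditioned ones $A_u$, with the same lists.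

Let $X$ be the following system. It has unconditioned arrivals, but only the first packet of each slot is kept; so in each slot one packet is born, independently, with probability $p$. No packet is removed in slots $\le t_0$ (each potential transmission there just raises the class); from slot $t_0+1$ on the usual rule applies. The alive set of $X$ after slot $t_0$ consists of the first packets of the slots $u\le t_0$ with $A_u\ge1$, and these are all alive in the conditioned full system. Lemma 1 applied from slot $t_0+1$ on gives
$$P(B_T\ge y)\ge\gamma^{t_0}P(|X_T|\ge y),$$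
where $|X_T|$ is the number of packets of $X$ alive after slot $T$. It remains to show $P(|X_T|\ge pT/4)\ge\frac12$ for large $T$.

**Step 3: success probability in terms of contention.** We set up what is known at each time so that a success is unlikely, given the past, as long as the contention is high.

Let $\mathcal F_u$ contain the births and the transmissions of alive packets of $X$ through slot $u$; and when a packet is removed, its entire remaining trajectory is revealed. The following holds for every $u$. Given $\mathcal F_u$, the futures of the packets alive after slot $u$ are independent; for a packet of class $k$ the waiting time to its next potential transmission is geometric($f_k$), followed by fresh independent $G_{k+1},G_{k+2},\dots$; and the births and lists of later slots are independent of all this. This is proved by induction on $u$. In slot $u+1$ each alive class-$k$ packet transmits with probability $f_k$, independently of the others; if it does not, its residual waiting time is again geometric($f_k$) by the memoryless property; if it does, its further waiting times $G_{k+1},\dots$ are fresh. A newborn packet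 transmits and has fresh $G_1,G_2,\dots$. These data determine whether a packet is removed; if so, we reveal variables that are independent of all other futures.

Let $\Lambda_t$ be the sum of $f_{\rm class}$ over the packets of $X$ born before $t$ and alive before slot $t$; it is $\mathcal F_{t-1}$-measurable. Given $\mathcal F_{t-1}$ these packets transmit in slot $t$ independently with probabilities $f_{\rm class}$. A success in slot $t$ requires that at most one of them transmits, so by (2)
$$P(\text{success in slot }t\mid\mathcal F_{t-1})\le e^{1-\Lambda_t/2}\qquad(t>t_0).$$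
Let $\theta=\min\{t>t_0:\Lambda_t<\zeta_t\}$, possibly $\infty$. For $u>t_0$ the event $\{u<\theta\}$ is in $\mathcal F_{u-1}$. On it $\Lambda_u\ge\zeta_u\ge6\varepsilon_0\log u$, so
$$P(\text{success in slot }u\mid\mathcal F_{u-1})\le e\,u^{-3\varepsilon_0}\quad\text{on }\{u<\theta\}. \tag{10}$$

**Step 4: the contention of a lossless jam is high.** Fix $t>t_0$, and write $\varepsilon,K$ for $\varepsilon(t),K(t)$. Let $\Lambda_t^J$ be the sum of $f_j$ over all packets of $X$ born before $t$, removed or not, whose jam class $j$ just before slot $t$ is in $H_t$. We show $P(\Lambda_t^J\le2\zeta_t)\le t^{-3}$.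

Jam classes depend only on births and trajectories, so $\Lambda_t^J$ is a sum of independent variables, one per birth slot, with values in $[0,\varepsilon]$. Put $n=t-1$. From the definition of $K(t)$, $K\ge1$ and $t\ge3$ we get $W(K)\le t/40\le n/20$. For $j\in H_t$ the mean number of packets in jam class $j$ just before slot $t$ is
$$p\sum_{v=1}^nP(\tau_{j-1}<v\le\tau_j)=p\,E[\tau_j\wedge n-\tau_{j-1}\wedge n]\ge p\,P(\tau_{j-1}\le n/2)\,E\min(G_j,\lceil n/2\rceil).$$
The last step holds because on $\{\tau_{j-1}\le n/2\}$ we have $n-\tau_{j-1}\ge\lceil n/2\rceil$, and $G_j$ is independent of $\tau_{j-1}$. By Markov's inequality $P(\tau_{j-1}>n/2)\le2W(K)/n\le0.1$. Further,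
$$E\min(G_j,m)=\sum_{i=0}^{m-1}(1-f_j)^i=\frac{1-(1-f_j)^m}{f_j}\ge\frac{1-e^{-f_jm}}{f_j},$$
and $f_j\ge1/W(K)\ge20/n$, so $f_jm\ge10$ for $m=\lceil n/2\rceil$. The mean number is therefore at least $0.9\,p\,(1-e^{-10})/f_j\ge\frac p{2f_j}$. Multiplying by $f_j$ and summing over $j\in H_t$, $E\Lambda_t^J\ge p|H_t|/2=4\zeta_t$. By (3) and (8),
$$P(\Lambda_t^J\le2\zeta_t)\le e^{-4\zeta_t/(8\varepsilon)}=e^{-\zeta_t/(2\varepsilon)}\le t^{-3}.$$

**Step 5: removed packets would contribute little.** With the same $t$, let $Y_t=\sum_{t_0<w<t}\xi_w$. Here $\xi_w=f_j$ if $w<\theta$, a packet is removed in slot $w$, and its jam class just before slot $t$ is some $j\in H_t$; otherwise $\xi_w=0$. We show $P(Y_t\ge\zeta_t)\le t^{-3}$. The point is that removals are rare by (10), and a removed packet is equally subject to the spreading of jam classes in time.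

*One removal.* Since remaining trajectories are revealed at removal, $\xi_w$ is $\mathcal F_w$-measurable. Suppose the packet removed in slot $w$ had class $i\ge0$ when it transmitted. Then slot $w$ was its transmission number $i$, and its $G_{i+1},G_{i+2},\dots$ are independent of $\mathcal F_{w-1}$ and of the births and transmissions in slot $w$. So, conditionally on these, its jam class just before slot $t$ is $j>i$ with probability
$$\rho_{i+1,j}(v)=P(G_{i+1}+\dots+G_{j-1}<v\le G_{i+1}+\dots+G_j),\qquad v=t-w.$$
Put $\psi(v)=\max_{0\le i<K}\sum_{j\in H_t,\,j>i}f_j\,\rho_{i+1,j}(v)$. Classes $i\ge K$ contribute $0$, as $H_t\subseteq\{1,\dots,K\}$. By (10), $E[\xi_w\mid\mathcal F_{w-1}]\le e\,w^{-3\varepsilon_0}\psi(t-w)$. As $0\le\xi_w\le\varepsilon$ and $e^x-1\le2x$ on $[0,1]$,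
$$E[e^{\xi_w/\varepsilon}\mid\mathcal F_{w-1}]\le1+e\,w^{-3\varepsilon_0}\cdot\tfrac2\varepsilon\,\psi(t-w).$$
Using $1+x\le e^x$ and conditioning successively, from the largest $w$ down,
$$E\,e^{Y_t/\varepsilon}\le\exp\Big(\frac{2e}\varepsilon\sum_{t_0<w<t}w^{-3\varepsilon_0}\psi(t-w)\Big).$$

*First bound on $\psi$.* Since $\sum_{v\ge1}\rho_{i+1,j}(v)=EG_j=1/f_j$,
$$\sum_{v\ge1}\psi(v)\le\sum_{i<K}\ \sum_{j\in H_t}f_j\,EG_j\le K|H_t|.$$

*Second bound on $\psi$.* Let $v\ge t/2$. If $G_{i+1}+\dots+G_j\ge v$ with $j\le K$, then some $G_l$, $l\le K$, is at least $v/K$. Also $P(G_l\ge y)\le e^{-f_l(y-1)}\le e\,e^{-f_ly}$ for $y>0$, and $f_l\ge1/W(K)$. Since $KW(K)\le t/(40\log t)$,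
$$\rho_{i+1,j}(v)\le Ke\,e^{-v/(KW(K))}\le eKt^{-20},\qquad\text{hence}\qquad\psi(v)\le e|H_t|Kt^{-20}.$$

*Combination.* Split the sum over $w$ at $t/2$. For $w\le t/2$ use $w^{-3\varepsilon_0}\le1$ and the second bound; there are at most $t$ such $w$. For $w>t/2$ use $w^{-3\varepsilon_0}\le(t/2)^{-3\varepsilon_0}\le2t^{-3\varepsilon_0}$ (as $\varepsilon_0\le\frac16$) and the first bound. With $K\le\log^2t$ and (9), the exponent is at most
$$\frac{2e|H_t|K}\varepsilon\big[e\,t^{-19}+2t^{-3\varepsilon_0}\big]\le\frac{p|H_t|}{16\varepsilon}=\frac{\zeta_t}{2\varepsilon}.$$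
By Markov's inequality and (8), $P(Y_t\ge\zeta_t)\le e^{-\zeta_t/\varepsilon+\zeta_t/(2\varepsilon)}=e^{-\zeta_t/(2\varepsilon)}\le t^{-3}$.

**Step 6: the contention probably never drops.** On $\{\theta=t\}$ all removals before slot $t$ happened in slots $w$ with $t_0<w<\theta$. So the packets counted in $\Lambda_t^J$ but already removed are exactly those counted in $Y_t$, and $\Lambda_t\ge\Lambda_t^J-Y_t$. If $\Lambda_t^J>2\zeta_t$ and $Y_t<\zeta_t$, then $\Lambda_t>\zeta_t$, contradicting $\theta=t$. Hence $P(\theta=t)\le2t^{-3}$ and
$$P(\theta<\infty)\le\sum_{t>t_0}2t^{-3}\le\int_{t_0}^\infty2x^{-3}\,dx=t_0^{-2}\le\tfrac14.$$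

**Step 7: counting.** Let $S_T$ be the number of successes of $X$ up to slot $T$. By (10), $E[S_T;\theta>T]\le\sum_{u\le T}e\,u^{-3\varepsilon_0}=o(T)$, so $P(S_T>pT/4,\ \theta>T)\to0$ by Markov's inequality. The number of births in $X$ up to $T$ is binomial$(T,p)$, hence at least $pT/2$ with probability tending to $1$. So $|X_T|\ge pT/2-S_T\ge pT/4$ with probability at least $\frac34-o(1)\ge\frac12$ for large $T$. By Step 2 this proves Proposition 5. $\square$

Note how little Step 7 needs: the sum of success probabilities may diverge, as long as it is $o(T)$. The lossless jam of Section 5 needed it to converge.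

## 11. Proof of Theorem 1

$EB_t$ is nondecreasing by Section 4. If (E) fails, $M=\infty$ by (5), as shown in Section 7. If (E) holds, Case L gives $M=\infty$ by Section 9. In Case R, Proposition 5 gives $EB_T\ge\frac{pT}4\cdot\frac12\gamma^{t_0}=\frac{pT}8\gamma^{t_0}\to\infty$. So $EB_t\uparrow\infty$ in all cases, which is (1). $\blacksquare$

## 12. From means to probabilities: a second-moment bound

In this section and the next we drop the standing assumption (E) and invoke it case by case. In the cases "(E) fails" and "Case L", the mean is large because of tagged packets sitting in a class with tiny $f_k$. To get convergence in probability we show that the *number* of such packets concentrates.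

**Lemma 6.** In the setting of Section 6 let $Q=\sum_i\Phi(1+w_i)$, $\ell=1+\sum_i(1+w_i)$, $\mu_0=\dfrac{\gamma e^{-2Q}}{2f_k}$. For all large $T$,
$$P(B_T\ge\mu_0/4)\ge1-\chi,\qquad\chi=\frac{144\,(r+1)\,\ell\,f_k\,e^{4Q}}{\gamma^2}.$$

*Proof.*

**Step 1: a count below $B_T$, and its mean.** For $\sigma=T-D$, $0\le D<T$, let $\Xi_D$ be the indicator of the following event: $A_\sigma\ge2$; the first packet of slot $\sigma$ has $\sum_i\Phi(|J_i|)\le2Q$; all $E(J_i)$ occur; $\tau_{k-1}\le D<\tau_k$. By Step 1 of the proof of (6), $B_T\ge N_T:=\sum_D\Xi_D$. By Jensen, $E\sum_i\Phi(|J_i|)\le Q$, so by Markov's inequality the event $\sum_i\Phi(|J_i|)\le2Q$ has probability at least $\frac12$ (if $Q=0$ then $r=0$ and the sum is $0$). It is independent of $G_k$. The number $E\Xi_D$ does not depend on $T$, so $\mu_T:=EN_T$ increases in $T$. By Lemma 2 its limit is at least $\gamma e^{-2Q}\cdot\frac12\cdot\frac1{f_k}=\mu_0$. So $\mu_T\ge\mu_0/2$ for large $T$.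

**Step 2: pairs with disjoint windows.** Call *windows* of a tagged packet its birth slot and its intervals $J_1,\dots,J_r$. Let $D\ne D'$, with independent trajectories $\omega,\omega'$ and birth slots $\sigma,\sigma'$. If no window of one packet meets a window of the other, then, given $(\omega,\omega')$, the events $\{A\ge2\}$ and $E(\cdot)$ for the two packets depend on disjoint sets of slots, and those of type $E(\cdot)$ involve neither birth slot, hence neither of the lists $Y_\sigma,Y_{\sigma'}$. So they are conditionally independent, with the same conditional probabilities as for a single packet. Let $I_{D,D'}$ be the event that both packets satisfy their conditions $\tau_{k-1}\le D<\tau_k$ (respectively with $D'$) and some of their windows meet. Then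
$$E\,\Xi_D\Xi_{D'}\le E\Xi_D\,E\Xi_{D'}+P(I_{D,D'}).$$

**Step 3: meeting windows are rare.** For fixed shapes, the number of integer shifts for which a given window of length $l'$ meets a given window of length $l$ is at most $l+l'$. Each packet has $r+1$ windows. Let $L$ be the total window length of the packet at $D$; then $EL=\ell$. Summing $l+l'$ over all pairs of windows and averaging over $\omega'$ (dropping the condition on $D'$),
$$\sum_{D'\ne D}P(I_{D,D'}\mid\omega)\le(r+1)(L+\ell)\,1\{\tau_{k-1}\le D<\tau_k\}.$$
Now sum over $D$; the indicators add up to at most $G_k$, which is independent of $L$. So $\sum_{D\ne D'}P(I_{D,D'})\le2(r+1)\ell/f_k$.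

**Step 4: Chebyshev.** We obtain $\operatorname{Var}N_T\le\mu_T+2(r+1)\ell/f_k$. With $\mu_T\ge\mu_0/2=\gamma e^{-2Q}/(4f_k)$,
$$P(N_T\le\mu_T/2)\le\frac4{\mu_T}+\frac{8(r+1)\ell}{f_k\mu_T^2}\le\frac{16f_ke^{2Q}}\gamma+\frac{128(r+1)\ell f_ke^{4Q}}{\gamma^2}\le\chi.$$
Off this event $B_T\ge N_T>\mu_T/2\ge\mu_0/4$. $\square$

## 13. A zero–one law and the proof of Theorem 2

In Case R we only know that the backlog is large with positive probability. The next lemma upgrades this to probability one. It uses the textbook fact that the shift of an i.i.d. sequence indexed by $\mathbb Z$ is ergodic: an event that is a.s. invariant under the shift has probability $0$ or $1$.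

**Lemma 7.** $\pi_n=\lim_tP(B_t\ge n)$ exists, and $\lim_n\pi_n\in\{0,1\}$.

*Proof.* By Section 4, $P(B_t\ge n)$ is nondecreasing in $t$, so the limit exists. Take arrivals and lists in all slots $s\in\mathbb Z$. Let $R_t^{(s)}$ be the set alive after slot $t$ when only packets born in slots $-s,\dots,t$ are used. It increases with $s$ by Lemma 1, and $|R_0^{(s)}|$ has the law of $B_{s+1}$. With $B_t^\infty=\sup_s|R_t^{(s)}|$ we get $P(B_0^\infty\ge n)=\pi_n$, so $\lim_n\pi_n=P(B_0^\infty=\infty)$. In slot $1$ at most one packet leaves and $A_1$ packets are born, so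
$$|R_0^{(s)}|-1\le|R_1^{(s)}|\le|R_0^{(s)}|+A_1.$$
Hence $\{B_0^\infty=\infty\}=\{B_1^\infty=\infty\}$ a.s. The second event is the shift of the first. So the event is a.s. invariant under the shift of the i.i.d. sequence $(A_s,Y_s)_{s\in\mathbb Z}$, and has probability $0$ or $1$. $\square$

**Proof of Theorem 2.** We show $\pi_n=1$ for all $n$ in each of the three cases.

**Step 1: (E) fails.** Then $f_k<\gamma^{6k}$ for infinitely many $k$. With singleton blocks, $r+1=k$, $\ell=k$, $Q=(k-1)\log(1/\gamma)$. Along these $k$, $\chi\le144\,k^2\gamma^{6k-4(k-1)-2}=144\,k^2\gamma^{2k+2}\to0$ and $\mu_0=\frac12\gamma^{2k-1}/f_k\to\infty$. Given $n$, Lemma 6 with $\mu_0/4\ge n$ yields $\pi_n\ge1-\chi$; hence $\pi_n=1$.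

**Step 2: (E) and Case L.** Use the partition of Lemma 4 for the $k$ in (7). Here $r+1\le K+1$, $\ell\le1+(2+A'\log\frac1{\varepsilon_0})K$, $Q\le K/(16A)$, and $f_k\le Ke^{-(K-1)/(2A)}$. Since $4Q\le K/(4A)$, the factor $f_ke^{4Q}$ is at most $Ke^{-(K-1)/(2A)+K/(4A)}$. It decays exponentially in $K$, so $\chi\to0$ along Case L times, where $K\to\infty$. Also $f_ke^{2Q}\to0$, i.e. $\mu_0\to\infty$. Again $\pi_n=1$ for all $n$.

**Step 3: (E) and Case R.** For fixed $n$ and large $T$ we have $pT/4\ge n$, so Proposition 5 gives $\pi_n\ge\frac12\gamma^{t_0}>0$ for every $n$, with a bound not depending on $n$. By Lemma 7, $\lim_n\pi_n=1$. As $\pi_n$ is nonincreasing in $n$, $\pi_n=1$ for all $n$.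

**Step 4: the empty state.** So $P(B_t\ge n)\to1$ for every $n$, which is the first claim. The probability that the chain, started empty, is empty at time $t+1$ is at most $P(B_t=0)\to0$. The empty state is aperiodic, since it is kept for one step with probability $c_0>0$. If it were positive recurrent, the convergence theorem for Markov chains would give this probability a positive limit, the reciprocal of the mean return time. Hence it is not positive recurrent. $\blacksquare$
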